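\title{No rearrangement of the Walsh system is equivalent to the trigonometric system in $L_p$ for $p\neq 2$}

\begin{abstract}
We show that for $1\le p<\infty$, $p\ne2$, no permutation of the Walsh system is equivalent in $L_p$ to the system $\{e^{ins}\}_{n\ge0}$; in fact neither system dominates the other. The result is quantitative: if the first $N$ exponentials are matched with any $N$ distinct characters attached to an abelian group of bounded exponent, the equivalence constant is at least a positive power of $N$. The proof turns a norm inequality into a large set of characters that correlate with the graph of the matching, extracts from it a piece with small doubling by the Balog--Szemer\'edi--Gowers theorem, and then uses that multiplication by the exponent kills one coordinate and not the other. The same argument decides which groups contain uniform copies of the blocks $\{e^{ins}\}_{n<N}$, and which countable groups have a character system equivalent to a subsystem of that of $\bigoplus\mathbb Z_m$.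
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $r_k(t)=\operatorname{sign}\sin(2^{k+1}\pi t)$, $k=0,1,2,\dots$, be the Rademacher functions on $[0,1]$. For an integer $n\ge0$ with binary expansion $n=\sum_k\epsilon_k2^k$, $\epsilon_k\in\{0,1\}$, the $n$-th Walsh function in the Paley order is
\[
w_n=\prod_{k\ge0}r_k^{\epsilon_k}.
\]
Let $e_n(s)=e^{ins}$ on $[0,2\pi]$, with normalized Lebesgue measure $\mu$.

Let $1\le p<\infty$. Two families $(x_i)_{i\in I}$ and $(y_i)_{i\in I}$ in the $L_p$-spaces of two probability spaces are \emph{$M$-equivalent in $L_p$} if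
\begin{equation}\label{eq:equiv}
M^{-1}\Big\|\sum_i z_ix_i\Big\|_p\le\Big\|\sum_i z_iy_i\Big\|_p\le M\Big\|\sum_i z_ix_i\Big\|_p
\end{equation}
for all finitely supported complex scalars $(z_i)$, and \emph{equivalent} if this holds for some $M<\infty$. Equivalence says that $x_i\mapsto y_i$ extends to an isomorphism of the closed linear spans; for sequences, $\sum z_nx_n$ then converges exactly when $\sum z_ny_n$ does. All our families consist of functions of modulus one, so testing on a single term shows that either inequality in \eqref{eq:equiv} forces $M\ge1$.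

For $p=2$ any two orthonormal families are $1$-equivalent. It is known that $\{e_n\}_{n\ge0}$ and $\{w_n\}_{n\ge0}$ are not equivalent in $L_p$ unless $p=2$. The Paley order is only one way to enumerate the Walsh functions, and this leads to the following question from \cite{NS}.

\medskip
\noindent\emph{Is there a permutation $\sigma$ of $\{0,1,2,\dots\}$ such that $\{e_n\}_{n\ge0}$ and $\{w_{\sigma(n)}\}_{n\ge0}$ are equivalent in $L_p$ for some $p\in[1,\infty)$, $p\ne2$?}
\medskip

The answer is no.

\begin{theorem}\label{thm:answer}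
Let $1\le p<\infty$, $p\ne2$.
\begin{itemize}
\item[(a)] For every permutation $\sigma$ of $\{0,1,2,\dots\}$ the systems $\{e_n\}_{n\ge0}$ and $\{w_{\sigma(n)}\}_{n\ge0}$ are not equivalent in $L_p$. Moreover, neither of the two inequalities in \eqref{eq:equiv} holds for them with any finite constant.
\item[(b)] If $\Lambda\subset\mathbb Z$ contains arbitrarily long arithmetic progressions, then $\{e_n\}_{n\in\Lambda}$ is not equivalent in $L_p$ to any family $\{w_{\tau(n)}\}_{n\in\Lambda}$ of distinct Walsh functions.
\end{itemize}
\end{theorem}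

\subsection*{What the norms see}
The case $p=4$ shows what is being compared. We have $e_ne_{n'}=e_{n+n'}$ and $w_nw_{n'}=w_{n\oplus n'}$, where $\oplus$ is addition of binary digits modulo $2$. Since $\|f\|_4^4=\|f^2\|_2^2$, both $\|\sum z_ne_n\|_4^4$ and $\|\sum z_nw_{\sigma(n)}\|_4^4$ are sums of the products $z_{n_1}z_{n_2}\overline{z_{n_3}z_{n_4}}$, the first over the solutions of $n_1+n_2=n_3+n_4$, the second over the solutions of $\sigma(n_1)\oplus\sigma(n_2)=\sigma(n_3)\oplus\sigma(n_4)$. So the norms measure additive structure. Where there is none, the systems agree.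

\begin{example}\label{ex:lacunary}
Write $\|z\|=(\sum|z_n|^2)^{1/2}$. The equation $2^{n_1}+2^{n_2}=2^{n_3}+2^{n_4}$ forces $\{n_1,n_2\}=\{n_3,n_4\}$, so $\|\sum z_ne_{2^n}\|_4^4\le2\|z\|^4$. The integral of $r_{n_1}r_{n_2}r_{n_3}r_{n_4}$ vanishes unless the four indices split into two pairs of equal indices, and there are three patterns for this, so $\|\sum z_nr_n\|_4^4\le3\|z\|^4$. Both $L_4$-norms are at least the $L_2$-norm $\|z\|$. Hence $\{e_{2^n}\}$ and $\{w_{2^n}\}=\{r_n\}$ are $3^{1/4}$-equivalent in $L_4$. In particular, some hypothesis on $\Lambda$ is needed in Theorem~\ref{thm:answer}(b).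
\end{example}

At the other extreme, full blocks with constant coefficients also agree. For $N=2^k$ the sum $\sum_{n<N}w_n=\prod_{j<k}(1+r_j)$ equals $N$ on $(0,1/N)$ and $0$ almost everywhere else, so its $L_p$-norm is $N^{1-1/p}$; and for $p\ge2$ the norm of $\sum_{n<N}e_n$ lies between $\frac2\pi N^{1-1/p}$ and $N^{1-1/p}$ (Section~\ref{sec:peaks}). One still expects a negative answer. An equivalence compares the two counts of solutions for \emph{all} weights, which suggests that $\sigma$ would have to behave like a homomorphism from $(\mathbb Z,+)$ to a group in which every element has order at most $2$; and a true homomorphism of this kind kills $2\mathbb Z$. The task is to prove this for an arbitrary $\sigma$, for $p$ that is not an even integer, and from one inequality only.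

\subsection*{Two functions}
The weights that expose the difference are phases, and this is visible already for two functions. Rotation of the circle shows that $\|e_0+e^{i\theta}e_1\|_p$ does not depend on $\theta$; for $p=4$ its fourth power is $\int(2+2\cos s)^2\,d\mu=6$. Let $w\ne w'$ be Walsh functions. Then $v=ww'$ takes the values $\pm1$ on sets of measure $\frac12$, and
\[
\|w+e^{i\theta}w'\|_4^4=\|1+e^{i\theta}v\|_4^4=\tfrac12(2+2\cos\theta)^2+\tfrac12(2-2\cos\theta)^2=4+4\cos^2\theta .
\]
This is $8$ for $\theta=0$ and $4$ for $\theta=\pi/2$, so each inequality in \eqref{eq:equiv} fails with $M=1$, whichever two Walsh functions we choose. The reason is this. For every $\theta$ the function $e_0+e^{i\theta}e_1$ reaches the maximal modulus $2$, at $s=-\theta$. The function $1+e^{i\theta}v$ reaches it only if $e^{i\theta}v(t)=1$ for some $t$. Squaring this relation removes $v$ and leaves $e^{2i\theta}=1$, which holds for only two values of $\theta$ modulo $2\pi$.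

\subsection*{Plan of the proof}
The general argument is a robust form of this observation. Take a polynomial $\sum_{n<N}c_ne_n$ with a \emph{peak}: modulus about $N$ on a set of measure about $1/N$. Replacing $c_n$ by $c_ne^{in\theta}$ rotates it. A norm inequality then forces $\sum c_ne^{in\theta}w_{\sigma(n)}$ to have a peak for \emph{every} $\theta$ (Section~\ref{sec:peaks}). The pairs $(\theta,t)$ at which these sums are large form a set $\Gamma$ of characters of a product group, and $\Gamma$ is about as large as Parseval's identity allows. Such a set has large additive energy, so a large part $X$ of it has small sumsets. But the set of sums $x+2x'$ is large, because doubling kills the Walsh coordinate of $x'$ and merely permutes the other one (Section~\ref{sec:count}). Nothing here is special to the exponent $2$, so we work with groups of bounded exponent; Section~\ref{sec:statements} has the quantitative statements, and Sections \ref{sec:onesided} and \ref{sec:groups} their proofs.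

\section{Characters and the quantitative results}\label{sec:statements}

\subsection*{Dual groups}
Let $B$ be a discrete abelian group. Its dual $\widehat B$ is the group of homomorphisms $\beta$ from $B$ to the unit circle. We write it additively, with $\langle\beta,b\rangle$ for the value of $\beta$ at $b$. In the topology of pointwise convergence $\widehat B$ is compact, and it carries its Haar probability measure. Each $b\in B$ gives a function $\chi_b(\beta)=\langle\beta,b\rangle$ on $\widehat B$. For an integer $m\ge1$ and a subset $P$ of an abelian group $A$ put $mP=\{ma:a\in P\}$ and $A[m]=\{a\in A:ma=0\}$. A group $B$ has \emph{bounded exponent} if $mB=0$ for some $m\ge1$; then $m\widehat B=0$ as well, since $\langle m\beta,b\rangle=\langle\beta,mb\rangle=1$. We use the following standard facts.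
\begin{itemize}
\item[(D1)] \emph{Orthogonality.} The functions $\chi_b$, $b\in B$, are orthonormal in $L_2(\widehat B)$. If $B$ is finite, then $\widehat B\cong B$, Haar measure is the uniform measure, and orthonormality is Parseval's identity $\sum_{\beta}|\sum_bz_b\langle\beta,b\rangle|^2=|B|\sum_b|z_b|^2$; also $\sum_b\langle\beta,b\rangle$ is $|B|$ for $\beta=0$ and $0$ otherwise.
\item[(D2)] \emph{Restriction.} If $H$ is a subgroup of $B$, every character of $H$ extends to $B$. So restriction $\widehat B\to\widehat H$ is a continuous surjective homomorphism, and it carries Haar measure to Haar measure. Hence $\|\sum_{h\in H}z_h\chi_h\|_p$ is the same on $\widehat B$ and on $\widehat H$, and an injective homomorphism $\iota\colon H\to B'$ satisfies $\|\sum z_h\chi_{\iota(h)}\|_p=\|\sum z_h\chi_h\|_p$.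
\end{itemize}
For $B=\mathbb Z$ the dual is the circle and $\chi_n=e_n$. For $B=\mathbb Z_L=\mathbb Z/L\mathbb Z$ the dual is $\mathbb Z_L$, with $\langle j,n\rangle=e^{2\pi ijn/L}$. For the Walsh system let $W=\bigoplus_{k\ge0}\mathbb Z_2$, identified with $(\{0,1,2,\dots\},\oplus)$ through binary digits. Then $\widehat W$ is the product of countably many copies of $\{\pm1\}$, and Haar measure is the product of the uniform measures. Off a countable set $r_k(t)=(-1)^{t_{k+1}}$, where $t_1,t_2,\dots$ are the binary digits of $t$, so the $r_k$ are independent uniform signs. Thus $t\mapsto(r_k(t))_k$ carries Lebesgue measure to Haar measure on $\widehat W$ and turns $\chi_n$ into $w_n$. Therefore $\|\sum z_nw_n\|_p=\|\sum z_n\chi_n\|_p$, and $2W=0$.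

\subsection*{One-sided estimates}
Throughout, $C_m$ is the constant of Lemma~\ref{lem:count}, which depends only on $m$,
\begin{equation}\label{eq:eta}
\eta=\eta(p,m)=\begin{cases}\dfrac{p-2}{C_m\,p\,(p-1)},&p>2,\\[2ex]\dfrac{2-p}{C_m\,p},&1\le p<2,\end{cases}
\end{equation}
and $c_{p,m}$ denotes positive constants, not always the same, that depend only on $p$ and $m$.

\begin{theorem}[an interval of frequencies]\label{thm:interval}
Let $B$ be a discrete abelian group with $mB=0$, let $N\ge1$, and let $\varphi\colon\{0,\dots,N-1\}\to B$ be injective. Let $M\ge1$ be such that for all complex $(z_n)$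
\begin{align*}
\Big\|\sum_{n<N}z_ne_n\Big\|_p&\le M\Big\|\sum_{n<N}z_n\chi_{\varphi(n)}\Big\|_p&&\text{if }p>2,\\
\Big\|\sum_{n<N}z_n\chi_{\varphi(n)}\Big\|_p&\le M\Big\|\sum_{n<N}z_ne_n\Big\|_p&&\text{if }1\le p<2.
\end{align*}
Then $M\ge c_{p,m}N^\eta$.
\end{theorem}

\begin{theorem}[a full finite group]\label{thm:group}
Let $B$ be a finite abelian group with $mB=0$ and $|B|=N$, and let $\psi\colon B\to\mathbb Z$ be injective. Let $M\ge1$ be such that for all complex $(z_b)$
\begin{align*}
\Big\|\sum_{b\in B}z_b\chi_b\Big\|_p&\le M\Big\|\sum_{b\in B}z_be_{\psi(b)}\Big\|_p&&\text{if }p>2,\\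
\Big\|\sum_{b\in B}z_be_{\psi(b)}\Big\|_p&\le M\Big\|\sum_{b\in B}z_b\chi_b\Big\|_p&&\text{if }1\le p<2.
\end{align*}
Then $M\ge c_{p,m}N^\eta$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorems \ref{thm:interval} and \ref{thm:group}]
(a) The two inequalities are
\[
\text{(I)}\ \ \Big\|\sum z_ne_n\Big\|_p\le M\Big\|\sum z_nw_{\sigma(n)}\Big\|_p,\qquad
\text{(II)}\ \ \Big\|\sum z_nw_{\sigma(n)}\Big\|_p\le M\Big\|\sum z_ne_n\Big\|_p .
\]
Suppose (I) holds and $p>2$, or (II) holds and $p<2$. Theorem~\ref{thm:interval} with $B=W$, $m=2$, $\varphi(n)=\sigma(n)$ gives $M\ge c_{p,2}N^\eta$ for all $N$, which is absurd. This already excludes equivalence. Suppose (II) holds and $p>2$, or (I) holds and $p<2$. The set $B_k=\{0,\dots,2^k-1\}$ is a subgroup of $W$ isomorphic to $\mathbb Z_2^k$. Use the inequality for coefficients supported on $\sigma^{-1}(B_k)$. By (D2) this is the hypothesis of Theorem~\ref{thm:group} for $B_k$ and $\psi=\sigma^{-1}$, so $M\ge c_{p,2}2^{k\eta}$ for all $k$, which is again absurd.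

(b) Suppose the families are $M$-equivalent, and let $n_0+n\ell$, $0\le n<N$, $\ell\ne0$, lie in $\Lambda$. Since $|e_{n_0}|=1$ and $s\mapsto\ell s$ preserves $\mu$ on the circle, $\|\sum_{n<N}z_ne_{n_0+n\ell}\|_p=\|\sum_{n<N}z_ne_n\|_p$. Theorem~\ref{thm:interval} with $\varphi(n)=\tau(n_0+n\ell)$ gives $M\ge c_{p,2}N^\eta$, and $N$ can be arbitrarily large.
\end{proof}

\begin{remark}
The direction of the inequalities matters. By Example~\ref{ex:lacunary}, $\|\sum z_nr_n\|_4\le3^{1/4}\|z\|\le3^{1/4}\|\sum z_ne_n\|_4$. So for $p=4$ the inequality opposite to that of Theorem~\ref{thm:interval} can hold with a constant independent of $N$, and the second sentence of Theorem~\ref{thm:answer}(a) fails for the injection $\sigma(n)=2^n$. Surjectivity of $\sigma$ was used above to fill the groups $B_k$. In the same way, if $\psi$ takes values in the powers of $2$, the inequality opposite to that of Theorem~\ref{thm:group} holds for $p=4$ with constant $2^{1/4}$.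
\end{remark}

\subsection*{Other groups}
Bounded exponent is exactly the obstruction.

\begin{theorem}[dichotomy]\label{thm:dichotomy}
Let $B$ be a discrete abelian group and $1\le p<\infty$, $p\ne2$. Let $M_N$ be the infimum of those $M$ for which some injection $\varphi\colon\{0,\dots,N-1\}\to B$ makes $(e_n)_{n<N}$ and $(\chi_{\varphi(n)})_{n<N}$ $M$-equivalent in $L_p$, with $\inf\emptyset=\infty$.
\begin{itemize}
\item[(a)] If $B$ does not have bounded exponent (for instance, if it has an element of infinite order), then $M_N\le2$ for all $N$.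
\item[(b)] If $mB=0$, then $M_N\ge c_{p,m}N^\eta$, with $\eta>0$ as in \eqref{eq:eta}.
\item[(c)] If $B$ is infinite, then $M_N\le N^{|1/2-1/p|}$.
\end{itemize}
\end{theorem}

\begin{theorem}[classification]\label{thm:class}
Let $A$ be a countable discrete abelian group, $m\ge2$, $B=\bigoplus_{k\ge0}\mathbb Z_m$, and $1\le p<\infty$, $p\ne2$. The following are equivalent.
\begin{itemize}
\item[(i)] $mA$ is finite.
\item[(ii)] There is an injection $\varphi\colon A\to B$ such that $(\chi_a)_{a\in A}$ and $(\chi_{\varphi(a)})_{a\in A}$ are equivalent in $L_p$.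
\item[(iii)] There are an injection $\varphi\colon A\to B$ and $M<\infty$ such that, for all finitely supported scalars $(z_a)$, $\|\sum z_a\chi_a\|_p\le M\|\sum z_a\chi_{\varphi(a)}\|_p$ if $p>2$, and $\|\sum z_a\chi_{\varphi(a)}\|_p\le M\|\sum z_a\chi_a\|_p$ if $p<2$.
\end{itemize}
\end{theorem}

For $m=2$, that is, for the Walsh system, condition (i) holds for $A=\mathbb Z_3\oplus W$ and fails for $A=\mathbb Z$, $A=\bigoplus_k\mathbb Z_3$ and $A=\bigoplus_k\mathbb Z_4$.

\section{From norms to peaks}\label{sec:peaks}

Let $g_1,\dots,g_N$ be orthonormal functions of modulus one on a probability space $(Y,\nu)$, and let $F=\sum_jc_jg_j$ with $|c_j|\le1$. Then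
\begin{equation}\label{eq:basic}
|F|\le N,\qquad\|F\|_2^2=\sum_j|c_j|^2\le N .
\end{equation}
The model of a peak is a function of modulus $N$ on a set of measure $1/N$ and zero elsewhere; its $L_p$-norm is $N^{1-1/p}$. This value is extremal. For $p\ge2$, \eqref{eq:basic} gives $\|F\|_p^p\le N^{p-2}\|F\|_2^2\le N^{p-1}$, so it is the largest possible norm. For $p<2$ and $\|F\|_2^2=N$ we have $N\le N^{2-p}\|F\|_p^p$, so it is the smallest possible norm. This is why the inequalities in our theorems change direction at $p=2$, and it suggests the following definition. Fix $p\ne2$ and $M\ge1$. We call $F$, with its $N$ terms, an \emph{$M$-peak} if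
\begin{equation}\label{eq:peak}
\begin{cases}\|F\|_p\ge M^{-1}N^{1-1/p},&p>2,\\[.5ex]\|F\|_p\le MN^{1-1/p}\ \text{ and }\ \|F\|_2^2\ge N/3,&1\le p<2.\end{cases}
\end{equation}
A function whose norm is nearly extremal must really be large on a set of the right size.

\begin{lemma}\label{lem:level}
Put $\kappa=\frac12M^{-p}$, $\delta=\kappa^{1/(p-2)}$ if $p>2$, and $\kappa=\frac16$, $\delta=(6M^p)^{-1/(2-p)}$ if $1\le p<2$. Then $0<\kappa,\delta<1$, and every $M$-peak $F$ satisfies $\nu\{|F|\ge\delta N\}\ge\kappa/N$.
\end{lemma}

\begin{proof}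
Let $E=\{|F|\ge\delta N\}$. If $p>2$, then off $E$ we have $|F|^p\le(\delta N)^{p-2}|F|^2$, so $\int_{Y\setminus E}|F|^p\le(\delta N)^{p-2}N=\kappa N^{p-1}$. Since $\|F\|_p^p\ge M^{-p}N^{p-1}=2\kappa N^{p-1}$, we get $N^p\nu(E)\ge\int_E|F|^p\ge\kappa N^{p-1}$.

If $p<2$, then off $E$ we have $|F|^2\le(\delta N)^{2-p}|F|^p$, so $\int_{Y\setminus E}|F|^2\le(\delta N)^{2-p}M^pN^{p-1}=N/6$. Hence $N^2\nu(E)\ge\int_E|F|^2\ge N/3-N/6=\kappa N$.
\end{proof}

For $p=2$ there is no such statement: the $L_2$-norm depends only on the coefficients, and indeed $\delta\to0$ as $p\to2$. The counting lemma of the next section will bound $N$ by a power of $1/(\kappa\delta)$. We record now what this means for $M$.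

\begin{lemma}\label{lem:convert}
Let $\kappa,\delta$ be as in Lemma~\ref{lem:level}. If $0<x\le C_m(\kappa\delta/2)^{-C_m}$, then $M\ge c_{p,m}x^\eta$.
\end{lemma}

\begin{proof}
Write $C=C_m$. If $p>2$, then $(\kappa\delta)^{-1}=(2M^p)^{(p-1)/(p-2)}$, so $x\le C2^C(2M^p)^{C(p-1)/(p-2)}$; raising to the power $\eta$ gives $x^\eta\le(C2^C)^\eta2^{1/p}M$. If $p<2$, then $(\kappa\delta)^{-1}=6(6M^p)^{1/(2-p)}$, so $x\le C12^C(6M^p)^{C/(2-p)}$ and $x^\eta\le(C12^C)^\eta6^{1/p}M$.
\end{proof}

The hypotheses of Theorems \ref{thm:interval}, \ref{thm:group} and \ref{thm:class}(iii) have a common form: two orthonormal families $(x_i)$, $(y_i)$ satisfy $\|\sum z_ix_i\|_p\le M\|\sum z_iy_i\|_p$ if $p>2$ and $\|\sum z_iy_i\|_p\le M\|\sum z_ix_i\|_p$ if $p<2$. In this situation peaks are \emph{transferred}: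
\begin{equation}\label{eq:transfer}
\sum z_ix_i\ \text{ is an $M'$-peak}\quad\Longrightarrow\quad\sum z_iy_i\ \text{ is an $MM'$-peak},
\end{equation}
directly from \eqref{eq:peak}, the two $L_2$-norms being equal. To start the argument we need peaks on the structured side.

\begin{lemma}\label{lem:three}
\begin{itemize}
\item[(a)] If $G$ is a finite abelian group and $\gamma\in\widehat G$, then $\sum_{g\in G}\langle\gamma,g\rangle\chi_g$ is a $1$-peak for every $p\ne2$.
\item[(b)] If $p>2$, then $\sum_{n<N}e_n$ is a $\frac\pi2$-peak.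
\item[(c)] If $1\le p<2$, $N=2h+1$ and $c_n=1-\frac{|n-h|}{h+1}$, then $\sum_{n<N}c_ne_n$ is a $1$-peak.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $N=|G|$. By (D1) the sum equals $N$ at the point $-\gamma$ of $\widehat G$ and $0$ elsewhere. Its $L_p$-norm is $N^{1-1/p}$, and the square of its $L_2$-norm is $N$.

(b) We have $|\sum_{n<N}e_n(s)|=|\sin(Ns/2)|/|\sin(s/2)|$. For $0<|s|\le\pi/N$ the numerator is at least $\frac2\pi\cdot\frac{N|s|}2$ and the denominator is at most $|s|/2$, so the sum has modulus at least $\frac2\pi N$ on an arc of measure $1/N$. Its $L_p$-norm is at least $\frac2\pi N^{1-1/p}$.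

(c) We have $\sum c_ne_n=e_hK$, where $K=\sum_{|k|\le h}(1-\frac{|k|}{h+1})e_k=\frac1{h+1}|\sum_{k=0}^he_k|^2$ is the Fej\'er kernel. It is nonnegative with mean $1$ and maximum $h+1\le N$, so $\|K\|_p^p\le\|K\|_\infty^{p-1}\|K\|_1\le N^{p-1}$. Moreover,
\[
\sum_nc_n^2=1+2\sum_{k=1}^h\frac{k^2}{(h+1)^2}=1+\frac{h(2h+1)}{3(h+1)}=1+\frac{2h+1}3-\frac{2h+1}{3(h+1)}\ge1+\frac N3-\frac23\ge\frac N3 .
\]
\end{proof}

Constant coefficients would not do in (c) for $p=1$, where a bounded $L_1$-norm is needed: $\|\sum_{n<N}e_n\|_1\ge\frac1\pi\int_0^\pi\frac{2|\sin(Ns/2)|}{s}\,ds=\frac2\pi\int_0^{N\pi/2}\frac{|\sin u|}u\,du\to\infty$. This is the reason for general coefficients $c_n$ and for the fraction $\frac13$ in \eqref{eq:peak}.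

\section{Counting characters that correlate with a graph}\label{sec:count}

The matching of the two systems is now encoded as a subset $\Delta$ of a product $A\times B$ of finite groups: the graph of a bijection between a subset of $A$ and a subset of $B$. The dual of $A\times B$ is $\widehat A\times\widehat B$; for $\gamma=(\alpha,\beta)$ and $d=(a,b)$ we have $\langle\gamma,d\rangle=\langle\alpha,a\rangle\langle\beta,b\rangle$. One coordinate of $\gamma$ will be the phase by which we modulate, the other the point at which we evaluate.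

\begin{lemma}\label{lem:count}
For every $m\ge1$ there is a constant $C_m\ge1$ with the following property. Let $A,B$ be finite abelian groups with $mB=0$. Let $\Delta\subset A\times B$, $|\Delta|=N\ge1$, be such that both coordinate projections are injective on $\Delta$. Let $|c_d|\le1$ for $d\in\Delta$, and
\[
F(\gamma)=\sum_{d\in\Delta}c_d\langle\gamma,d\rangle,\qquad\gamma\in\widehat A\times\widehat B .
\]
Let $0<\delta,\kappa\le1$, $\Gamma=\{\gamma:|F(\gamma)|\ge\delta N\}$, and suppose that $|\Gamma|\ge\kappa|A||B|/N$. Then
\[
N\le C_m(\kappa\delta)^{-C_m}|A[m]| .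
\]
\end{lemma}

The bound does not depend on $|A|$ or $|B|$, which in the applications may be far larger than $N$.

\subsection*{Fibers}
The injectivity of the projections is used here and nowhere else. Fix $\beta$. The elements of $\Delta$ have distinct $A$-coordinates, so Parseval's identity on $A$ gives $\sum_\alpha|F(\alpha,\beta)|^2=|A|\sum_d|c_d|^2\le|A|N$. Each $\alpha$ with $(\alpha,\beta)\in\Gamma$ contributes at least $\delta^2N^2$. The same holds with $A$ and $B$ interchanged. Therefore, for all $\alpha_0,\beta_0$,
\begin{equation}\label{eq:fibers}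
|\{\alpha:(\alpha,\beta_0)\in\Gamma\}|\le\frac{|A|}{\delta^2N},\qquad|\{\beta:(\alpha_0,\beta)\in\Gamma\}|\le\frac{|B|}{\delta^2N},\qquad|\Gamma|\le\frac{|A||B|}{\delta^2N},
\end{equation}
where the last bound is the first one summed over $\beta_0$. So the hypothesis says that $\Gamma$ has maximal size up to the factor $\kappa\delta^2$. A set of this size with such thin fibers must have large projections to both $\widehat A$ and $\widehat B$.

\subsection*{The exact case}
Let $\delta=\kappa=1$ and $c_d=1$. Then $|F(\gamma)|=N$ means that $d\mapsto\langle\gamma,d\rangle$ is constant on $\Delta$, so $\Gamma$ is a subgroup, and $|\Gamma|=|A||B|/N$ by \eqref{eq:fibers}. Its projection to $\widehat A$ has at least $|\Gamma|/(|B|/N)=|A|$ elements, so it is onto; by the first bound in \eqref{eq:fibers} the projection to $\widehat B$ is onto as well. For each $\beta\in\widehat B$ pick $(\alpha_\beta,\beta)\in\Gamma$. For $(\alpha',\beta')\in\Gamma$ we have $m\beta'=0$, so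
\[
(\alpha_\beta,\beta)+m(\alpha',\beta')=(\alpha_\beta+m\alpha',\beta)\in\Gamma .
\]
Thus every fiber over $\beta$ contains a translate of $m\widehat A$. Since $\widehat A\cong A$, multiplication by $m$ on $\widehat A$ has a kernel of size $|A[m]|$, and $|m\widehat A|=|A|/|A[m]|$. Hence $|A||B|/|A[m]|\le|\Gamma|=|A||B|/N$, that is, $N\le|A[m]|$.

Four examples with $c_d=1$, $\delta=\kappa=1$ and $|\Gamma|=|A||B|/N$ show the role of the hypotheses; in each, $\Delta$ is a subgroup and $\Gamma$ consists of the characters trivial on it. Let $L$ be coprime to $m$, so that $\mathbb Z_L[m]=0$. If $\Delta$ is the diagonal in $\mathbb Z_m^k\times\mathbb Z_m^k$, then $N=|A[m]|$, so the factor $|A[m]|$ is needed. The conclusion fails for large $N$ if $\Delta$ is the diagonal in $\mathbb Z_L\times\mathbb Z_L$ (here $mB\ne0$), if $\Delta=\mathbb Z_L\times\{0\}$ with $B=0$, and if $\Delta=\{0\}\times\mathbb Z_m^k$ with $A=0$ (one projection is not injective).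

\subsection*{Two tools from additive combinatorics}
In general $\Gamma$ is not closed under addition. The exact argument used only that the sums of $m+1$ elements of $\Gamma$ form a set no larger than $|A||B|/N$, so it is enough to find a large part of $\Gamma$ whose $(m+1)$-fold sumset is not much larger. For a finite subset $X$ of an abelian group let $X-X=\{x-x':x,x'\in X\}$ and $\Sigma_k(X)=\{x_1+\dots+x_k:x_i\in X\}$. The \emph{additive energy} $E(X)$ is the number of quadruples in $X^4$ with $x_1-x_2=x_3-x_4$. It is at most $|X|^3$, and cosets of finite subgroups attain this value.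

\begin{theorem}[Balog--Szemer\'edi--Gowers; see \cite{G} and {\cite[\S2.5]{TV}}]\label{thm:bsg}
There is an absolute constant $c_0\ge1$ such that if $K\ge1$ and $\Gamma$ is a finite nonempty subset of an abelian group with $E(\Gamma)\ge|\Gamma|^3/K$, then some $X\subset\Gamma$ satisfies $|X|\ge|\Gamma|/(c_0K^{c_0})$ and $|X-X|\le c_0K^{c_0}|X|$.
\end{theorem}

\begin{theorem}[Pl\"unnecke--Ruzsa; see, e.g., \cite{P}]\label{thm:pr}
If $X$ is a finite subset of an abelian group and $|X-X|\le R|X|$, then $|\Sigma_k(X)|\le R^k|X|$ for all $k\ge1$.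
\end{theorem}

\begin{proof}[Proof of Lemma~\ref{lem:count}]
\emph{Step 1: many differences lie in a small set.} If two characters both correlate with $(\overline{c_d})$ on $\Delta$, one expects them to correlate with each other, that is, one expects $D(\gamma-\gamma')$ to be large, where
\[
D(\gamma)=\sum_{d\in\Delta}\langle\gamma,d\rangle .
\]
This need not hold for each pair, but it holds on average. Choose $|\omega_\gamma|=1$ with $\omega_\gamma F(\gamma)=|F(\gamma)|$. By the Cauchy--Schwarz inequality and $\sum|c_d|^2\le N$,
\[
\delta N|\Gamma|\le\sum_{\gamma\in\Gamma}\omega_\gamma F(\gamma)=\sum_{d\in\Delta}c_d\sum_{\gamma\in\Gamma}\omega_\gamma\langle\gamma,d\rangle\le N^{1/2}\Big(\sum_{d\in\Delta}\Big|\sum_{\gamma\in\Gamma}\omega_\gamma\langle\gamma,d\rangle\Big|^2\Big)^{1/2}.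
\]
Square both sides and expand, using $\langle\gamma,d\rangle\overline{\langle\gamma',d\rangle}=\langle\gamma-\gamma',d\rangle$:
\[
\delta^2N|\Gamma|^2\le\sum_{\gamma,\gamma'\in\Gamma}\omega_\gamma\overline{\omega_{\gamma'}}D(\gamma-\gamma')\le\sum_{\gamma,\gamma'\in\Gamma}|D(\gamma-\gamma')| .
\]
The unknown coefficients $c_d$ have disappeared. Let $S=\{\gamma:|D(\gamma)|\ge\frac12\delta^2N\}$, and let $T$ be the number of pairs $(\gamma,\gamma')\in\Gamma^2$ with $\gamma-\gamma'\in S$. Since $|D|\le N$, the last sum is at most $TN+\frac12\delta^2N|\Gamma|^2$. Hence $T\ge\frac12\delta^2|\Gamma|^2$. Parseval's identity on $A\times B$ gives $\sum_\gamma|D(\gamma)|^2=|A||B|N$, so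
\[
|S|\le\frac{|A||B|N}{\frac14\delta^4N^2}=\frac{4|A||B|}{\delta^4N}\le\frac{4|\Gamma|}{\kappa\delta^4}.
\]
In the last inequality the lower bound on $|\Gamma|$ makes $S$ comparable with $\Gamma$.

\emph{Step 2: energy.} Let $\rho(\zeta)$ be the number of pairs in $\Gamma^2$ with difference $\zeta$. Then $\sum_{\zeta\in S}\rho(\zeta)=T$, and by the Cauchy--Schwarz inequality
\[
E(\Gamma)=\sum_\zeta\rho(\zeta)^2\ge\frac{T^2}{|S|}\ge\frac{\delta^4|\Gamma|^4}4\cdot\frac{\kappa\delta^4}{4|\Gamma|}=\frac{\kappa\delta^8}{16}|\Gamma|^3 .
\]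

\emph{Step 3: the sumset is small.} Let $K=16/(\kappa\delta^8)$ and $R=c_0K^{c_0}$. Theorem~\ref{thm:bsg} gives $X\subset\Gamma$ with $|X|\ge|\Gamma|/R$ and $|X-X|\le R|X|$. By Theorem~\ref{thm:pr} and \eqref{eq:fibers},
\begin{equation}\label{eq:upper}
|\Sigma_{m+1}(X)|\le R^{m+1}|X|\le R^{m+1}\frac{|A||B|}{\delta^2N}.
\end{equation}

\emph{Step 4: the sumset is large.} We have no control over which subset $X$ we receive, but the fiber bounds pass to subsets, and $|X|\ge\kappa|A||B|/(RN)$. Let $P\subset\widehat A$ and $P'\subset\widehat B$ be the projections of $X$. By \eqref{eq:fibers}, $|X|\le|P|\,|B|/(\delta^2N)$ and $|X|\le|P'|\,|A|/(\delta^2N)$, so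
\[
|P|\ge\frac{\kappa\delta^2|A|}R,\qquad|P'|\ge\frac{\kappa\delta^2|B|}R .
\]
For $\beta\in P'$ choose $\alpha_\beta$ with $(\alpha_\beta,\beta)\in X$. As in the exact case, $m\widehat B=0$ gives $(\alpha_\beta+m\alpha',\beta)=(\alpha_\beta,\beta)+m(\alpha',\beta')\in\Sigma_{m+1}(X)$ for every $(\alpha',\beta')\in X$. So the fiber of $\Sigma_{m+1}(X)$ over $\beta$ contains $\alpha_\beta+mP$. Multiplication by $m$ on $\widehat A$ is $|A[m]|$-to-one onto its image, so $|mP|\ge|P|/|A[m]|$. Therefore
\begin{equation}\label{eq:lower}
|\Sigma_{m+1}(X)|\ge\frac{|P||P'|}{|A[m]|}\ge\frac{\kappa^2\delta^4|A||B|}{R^2|A[m]|}.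
\end{equation}

\emph{Conclusion.} Comparing \eqref{eq:upper} and \eqref{eq:lower} gives $N\le R^{m+3}\kappa^{-2}\delta^{-6}|A[m]|$. Inserting $R=c_016^{c_0}\kappa^{-c_0}\delta^{-8c_0}$ and using $\kappa,\delta\le1$, we obtain the lemma with $C_m=\max\{(c_016^{c_0})^{m+3},\,8c_0(m+3)+6\}$.
\end{proof}

Lemmas \ref{lem:level}, \ref{lem:convert} and \ref{lem:count} combine into one criterion.

\begin{proposition}\label{prop:criterion}
Let $A,B,\Delta,N,(c_d),F$ be as in Lemma~\ref{lem:count}, $p\ne2$ and $M\ge1$. If for every $\alpha\in\widehat A$ the function $F(\alpha,\cdot)$ on $\widehat B$ is an $M$-peak, then $M\ge c_{p,m}(N/|A[m]|)^\eta$.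
\end{proposition}

\begin{proof}
The function $F(\alpha,\cdot)=\sum_{d=(a,b)\in\Delta}c_d\langle\alpha,a\rangle\chi_b$ is a combination of $N$ distinct characters with coefficients of modulus at most $1$. By Lemma~\ref{lem:level}, for every $\alpha$ at least $\kappa|B|/N$ points $\beta$ satisfy $|F(\alpha,\beta)|\ge\delta N$. Summing over $\alpha$ gives $|\Gamma|\ge\kappa|A||B|/N$. By Lemma~\ref{lem:count}, $x=N/|A[m]|$ is at most $C_m(\kappa\delta)^{-C_m}\le C_m(\kappa\delta/2)^{-C_m}$, and Lemma~\ref{lem:convert} applies.
\end{proof}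

\section{Proofs of the one-sided estimates}\label{sec:onesided}

\begin{proof}[Proof of Theorem~\ref{thm:interval}]
If $p<2$ and $N$ is even, we use the hypothesis with $z_{N-1}=0$ and replace $N$ by $N-1\ge N/2$, which costs a factor $2^{-\eta}$. So for $p<2$ we may assume that $N$ is odd. Let $(c_n)_{n<N}$ be the coefficients of Lemma~\ref{lem:three}(b) if $p>2$ and of Lemma~\ref{lem:three}(c) if $p<2$. In both cases $f=\sum_{n<N}c_ne_n$ is a $\frac\pi2$-peak.

All rotations of $f$ are available, but Lemma~\ref{lem:count} asks for finite groups. We therefore rotate only by multiples of $2\pi/L$. The number $L$ must be at least $N$, so that $0,\dots,N-1$ stay distinct modulo $L$, and coprime to $m$, so that no information is lost under multiplication by $m$. Take $L=mN+1$ and $A=\mathbb Z_L$; then $A[m]=0$. Let $V$ be the subgroup of $B$ generated by $\varphi(0),\dots,\varphi(N-1)$. It has at most $m^N$ elements because $mB=0$. Let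
\[
\Delta=\{(n\bmod L,\varphi(n)):0\le n<N\}\subset A\times V,
\]
with coefficients $c_n$. Both projections are injective on $\Delta$, the second because $\varphi$ is.

For $j\in\mathbb Z_L=\widehat A$ put $z_n=c_ne^{2\pi ijn/L}$. Then $\sum z_ne_n(s)=f(s+2\pi j/L)$ has the same norms as $f$, so it is a $\frac\pi2$-peak. By \eqref{eq:transfer}, $\sum z_n\chi_{\varphi(n)}$ is a $\frac\pi2M$-peak on $\widehat B$, hence by (D2) on $\widehat V$, where it is the function $F(j,\cdot)$. Proposition~\ref{prop:criterion} for $A$ and $V$ gives $\frac\pi2M\ge c_{p,m}N^\eta$.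
\end{proof}

This completes the proof that the answer to the question of Section~\ref{sec:intro} is no. For the opposite inequalities the roles are exchanged: the phases come from $\widehat B$, and the peaks appear on the circle. The circle is not finite, and the location of the peaks is not ours to choose, so we must check that a fine enough grid meets them in the right proportion.

\begin{proof}[Proof of Theorem~\ref{thm:group}]
For $\beta\in\widehat B$ the function $\sum_b\langle\beta,b\rangle\chi_b$ is a $1$-peak by Lemma~\ref{lem:three}(a). By \eqref{eq:transfer}, $G_\beta=\sum_b\langle\beta,b\rangle e_{\psi(b)}$ is an $M$-peak on the circle, and Lemma~\ref{lem:level} gives $\mu(E_\beta)\ge\kappa/N$ for $E_\beta=\{|G_\beta|\ge\delta N\}$.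

The real trigonometric polynomial $|G_\beta|^2-\delta^2N^2$ either vanishes identically or has finitely many zeros, between which its sign is constant. So $E_\beta$ is the union of a finite set and of finitely many, say $J_\beta$, disjoint open arcs of total measure $\mu(E_\beta)$. An open arc of measure $\ell$ contains at least $\ell L-1$ of the points $2\pi j/L$, $j\in\mathbb Z_L$. Hence $E_\beta$ contains at least $\kappa L/N-J_\beta$ of them. Choose $L$ coprime to $m$, larger than all differences $|\psi(b)-\psi(b')|$, and at least $2N\kappa^{-1}\max_\beta J_\beta$. Then every $E_\beta$ contains at least $\kappa L/(2N)$ grid points.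

Let $A=\mathbb Z_L$, $\Delta=\{(\psi(b)\bmod L,b):b\in B\}$ and $c_d=1$. Both projections are injective on $\Delta$, by the injectivity of $\psi$ and the size of $L$. We have $F(j,\beta)=G_\beta(2\pi j/L)$, so $|\Gamma|\ge|B|\kappa L/(2N)=\frac\kappa2|A||B|/N$. Lemma~\ref{lem:count}, with $\kappa/2$ in place of $\kappa$ and $A[m]=0$, gives $N\le C_m(\kappa\delta/2)^{-C_m}$, and Lemma~\ref{lem:convert} finishes the proof.
\end{proof}

\section{Proofs of the dichotomy and the classification}\label{sec:groups}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]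
(a) If $b\in B$ has infinite order, then $n\mapsto nb$ is an injective homomorphism $\mathbb Z\to B$, and $\varphi(n)=nb$ gives equality of norms by (D2). Otherwise every element has finite order, and the orders are unbounded, since orders at most $L_0$ would give $(L_0!)B=0$. Choose $b$ of order $L\ge7N^2$ and let $\varphi(n)=nb$, which is injective on $\{0,\dots,N-1\}$. Let $f=\sum_{n<N}z_ne_n$. By (D2) applied to the subgroup generated by $b$, which is isomorphic to $\mathbb Z_L$,
\[
\Big\|\sum_{n<N}z_n\chi_{nb}\Big\|_p^p=\frac1L\sum_{j=0}^{L-1}|f(2\pi j/L)|^p=\|g\|_p^p,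
\]
where $g$ is the step function equal to $f(2\pi j/L)$ on $[2\pi j/L,2\pi(j+1)/L)$. Since $|z_n|=|\int f\overline{e_n}\,d\mu|\le\|f\|_p$, we have $\|f'\|_\infty\le\sum_{n<N}n|z_n|\le\frac12N^2\|f\|_p$. Therefore
\[
\|f-g\|_p\le\|f-g\|_\infty\le\frac{2\pi}L\|f'\|_\infty\le\frac{\pi N^2}L\|f\|_p\le\frac12\|f\|_p ,
\]
so $\frac12\|f\|_p\le\|g\|_p\le\frac32\|f\|_p$ and $M_N\le2$.

(b) If an injection $\varphi$ gives $M$-equivalence, then $M\ge1$ and Theorem~\ref{thm:interval} applies.

(c) Let $f=\sum z_jg_j$ be a combination of $N$ orthonormal functions of modulus one. Then $\|f\|_2=\|z\|$ and $\|f\|_\infty\le N^{1/2}\|z\|$. For $p>2$, $\|f\|_p^p\le\|f\|_\infty^{p-2}\|f\|_2^2$ gives $\|z\|\le\|f\|_p\le N^{1/2-1/p}\|z\|$. For $p<2$, $\|f\|_2^2\le\|f\|_\infty^{2-p}\|f\|_p^p$ gives $N^{1/2-1/p}\|z\|\le\|f\|_p\le\|z\|$. These bounds hold for both systems, so any injection $\varphi$ makes them $N^{|1/2-1/p|}$-equivalent.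
\end{proof}

Part (c) shows that a power of $N$ is the right order of growth in (b), and that any admissible exponent must tend to $0$ as $p\to2$, as $\eta$ does.

For Theorem~\ref{thm:class} we need two more facts. The first is Pr\"ufer's theorem: an abelian group of bounded exponent is a direct sum of cyclic groups. The second says that one can cut out the frequencies in a coset without increasing the norm.

\begin{lemma}\label{lem:coset}
Let $H$ be a subgroup of a discrete abelian group $G$, let $u_1,\dots,u_q\in G$ lie in distinct cosets of $H$, and let $g_1,\dots,g_q$ be finite linear combinations of the $\chi_h$, $h\in H$. Then $f=\sum_i\chi_{u_i}g_i$ satisfies $\max_i\|g_i\|_p\le\|f\|_p\le q\max_i\|g_i\|_p$ for $1\le p<\infty$.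
\end{lemma}

\begin{proof}
The upper bound is the triangle inequality. Let $H^\perp=\{\zeta\in\widehat G:\langle\zeta,h\rangle=1\text{ for all }h\in H\}$. This compact group is the dual of $G/H$, so by (D1) the integral of $\langle\zeta,u\rangle$ over $H^\perp$ with respect to its Haar probability measure is $1$ if $u\in H$ and $0$ otherwise. Put $Q_if(\gamma)=\int_{H^\perp}\overline{\langle\zeta,u_i\rangle}f(\gamma+\zeta)\,d\zeta$. Then $Q_i\chi_u=\chi_u\int_{H^\perp}\langle\zeta,u-u_i\rangle\,d\zeta$, which is $\chi_u$ if $u\in u_i+H$ and $0$ otherwise. Hence $Q_if=\chi_{u_i}g_i$. As an average of translates of $f$ multiplied by unimodular constants, $Q_if$ has norm at most $\|f\|_p$.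
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(ii)$\Rightarrow$(iii) holds because (iii) is one of the two inequalities in (ii).

(iii)$\Rightarrow$(i). Suppose that (iii) holds, so $M\ge1$, and that $mA$ is infinite. If $a_0\in A$ has infinite order, then $\|\sum z_n\chi_{na_0}\|_p=\|\sum z_ne_n\|_p$ by (D2), and Theorem~\ref{thm:interval} for $n\mapsto\varphi(na_0)$ gives $M\ge c_{p,m}N^\eta$ for all $N$, a contradiction.

So let every element of $A$ have finite order. Now there are no intervals of frequencies, but there are finite subgroups, and we must choose them so that the loss $|A[m]|$ in Proposition~\ref{prop:criterion} is not fatal. Given $r$, choose $a_1,\dots,a_r\in A$ with $ma_1,\dots,ma_r$ distinct. They generate a finite subgroup $A_r$ with $|mA_r|\ge r$. Let $N=|A_r|$, let $V\subset B$ be the finite subgroup generated by $\varphi(A_r)$, and let $\Delta=\{(a,\varphi(a)):a\in A_r\}\subset A_r\times V$, $c_d=1$. Both projections are injective on $\Delta$. For $\alpha\in\widehat{A_r}$ the function $\sum_{a\in A_r}\langle\alpha,a\rangle\chi_a$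 is a $1$-peak by Lemma~\ref{lem:three}(a) and (D2). By \eqref{eq:transfer} and (D2), $F(\alpha,\cdot)=\sum_{a\in A_r}\langle\alpha,a\rangle\chi_{\varphi(a)}$ is an $M$-peak on $\widehat V$. Multiplication by $m$ maps $A_r$ onto $mA_r$ with kernel $A_r[m]$, so $N/|A_r[m]|=|mA_r|\ge r$. Proposition~\ref{prop:criterion} gives $M\ge c_{p,m}r^\eta$ for all $r$, a contradiction.

(i)$\Rightarrow$(ii). The subgroup $H=A[m]$ is the kernel of multiplication by $m$, so it has finite index $q=|mA|$ in $A$. The idea is to embed $H$ homomorphically, which preserves norms, and to send the $q$ cosets of $H$ to distinct cosets of the image. By Pr\"ufer's theorem $H$ is a direct sum of cyclic groups; there are at most countably many, and their orders divide $m$. If $l$ divides $m$, then $\mathbb Z_l$ embeds in $\mathbb Z_m$ by $x\mapsto(m/l)x$. Write $B=B_1\oplus B_2$, with $B_1$ and $B_2$ the sums over the even and the odd indices $k$; both are isomorphic to $B$. We obtain an injective homomorphism $\iota\colon H\to B_1$. Let $u_1,\dots,u_q$ represent the cosets of $H$ in $A$, and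 let $v_1,\dots,v_q$ be distinct elements of $B_2$, which is infinite because $m\ge2$. Put
\[
\varphi(u_i+h)=v_i+\iota(h),\qquad h\in H,\ 1\le i\le q .
\]
The cosets $v_i+\iota(H)$ are distinct, since $v_i-v_j\in B_2\setminus\{0\}$ for $i\ne j$, while $\iota(H)\subset B_1$. Hence $\varphi$ is injective.

Given finitely supported scalars $(z_a)$, let $g_i=\sum_hz_{u_i+h}\chi_h$ and $\tilde g_i=\sum_hz_{u_i+h}\chi_{\iota(h)}$. Then
\[
f=\sum_az_a\chi_a=\sum_i\chi_{u_i}g_i,\qquad\tilde f=\sum_az_a\chi_{\varphi(a)}=\sum_i\chi_{v_i}\tilde g_i,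
\]
and $\|g_i\|_p=\|\tilde g_i\|_p$ by (D2). Lemma~\ref{lem:coset}, applied to $H\subset A$ and to $\iota(H)\subset B$, places both $\|f\|_p$ and $\|\tilde f\|_p$ between $\max_i\|g_i\|_p$ and $q\max_i\|g_i\|_p$. So the two systems are $q$-equivalent.
\end{proof}

\begin{thebibliography}{9}

\bibitem{G} Gowers, GAFA 11 (2001).

\bibitem{NS} \emph{Non-similarity of Walsh and trigonometric systems}, \texttt{https://www.impan.pl/\textasciitilde{}pwojtas/Publikacje/walsh1.pdf}.

\bibitem{P} Petridis, Combinatorica 32 (2012).

\bibitem{TV} Tao and Vu, \emph{Additive Combinatorics}.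

\end{thebibliography}
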